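\title{Polycyclic groups have linear filling length}

\begin{abstract}
The filling length of a word representing the identity in a finitely presented group is the smallest possible length of the longest word met while reducing it to the empty word by free moves and applications of relators. We prove that the filling length function of every finite presentation of a virtually polycyclic group is bounded above by a linear function. The same holds for every finitely presented group quasi-isometric to a simply connected solvable Lie group. The proof replaces the Lie group by an isometric one whose adjoint operators have real eigenvalues, and constructs in it paths $c_g$ from $1$ to $g$ that depend continuously on $g$ and have length at most $C(1+d(1,g))$. No fellow-traveler property is needed: continuity alone allows a loop to be contracted through loops of linear length.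
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Filling length}

Let $\mathcal P=\langle A\mid R\rangle$ be a finite presentation of a group $\Gamma$. Words are words in the letters $A^{\pm1}$, the length of $w$ is $|w|$, and $w=_\Gamma 1$ means that $w$ represents the identity. A \emph{move} changes a word in one of three ways:
\begin{itemize}
\item \emph{free reduction}: delete a subword $xx^{-1}$ with $x\in A^{\pm1}$;
\item \emph{free expansion}: insert such a subword;
\item \emph{application of a relator}: replace a subword $\beta$ by a word $\delta$ such that $\beta\delta^{-1}$ is a cyclic conjugate of $r$ or $r^{-1}$ for some $r\in R$.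
\end{itemize}
A \emph{null-sequence} for $w$ is a sequence $w=w_0,w_1,\dots,w_m$ ending in the empty word, in which each $w_{i+1}$ is obtained from $w_i$ by a move. Every $w=_\Gamma1$ has one: $w$ is freely equal to a product of words $xr^{\pm1}x^{-1}$, from which the relators can be deleted one at a time. The \emph{filling length} $\mathrm{FL}(w)$ is the minimum of $\max_i|w_i|$ over all null-sequences for $w$, and the \emph{filling length function} is
\[
\mathrm{FL}_{\mathcal P}(n)=\max\{\mathrm{FL}(w): w=_\Gamma1,\ |w|\le n\}.
\]
The \emph{area} $\mathrm{Area}(w)$ is the least $N$ such that $w$ is freely equal to a product of $N$ words $xr^{\pm1}x^{-1}$ with $r\in R$, and the \emph{Dehn function} is the maximum of $\mathrm{Area}(w)$ over $w=_\Gamma1$ with $|w|\le n$.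

A word $w=_\Gamma1$ traces a loop in the Cayley graph, and a null-sequence is a combinatorial contraction of that loop. Area measures how many relators the contraction must cross; filling length measures how long the loop must become on the way. If a null-sequence is read as a computation on a tape, the first is a measure of time and the second of space. The two are related as follows.

\begin{lemma}\label{lem:general}
Let $\mathcal P=\langle A\mid R\rangle$ be a finite presentation and $w$ a word.
\begin{enumerate}
\item[(a)] If $A\neq\emptyset$, then $\mathrm{FL}_{\mathcal P}(n)\ge n-1$ for all $n$.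
\item[(b)] If $w$ has a null-sequence consisting of words of length at most $\ell\in\mathbb N$, then it has such a null-sequence with fewer than $(2|A|+1)^\ell$ moves.
\item[(c)] $\mathrm{Area}(w)$ is at most the number of moves in any null-sequence for $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $w_0=w$, we have $\mathrm{FL}(w)\ge|w|$. The word $(aa^{-1})^{\lfloor n/2\rfloor}$ with $a\in A$ has length $2\lfloor n/2\rfloor\ge n-1$.

(b) If $w_i=w_j$ with $i<j$, delete $w_{i+1},\dots,w_j$. Repeating this leaves a null-sequence of distinct words, and the number of words of length at most $\ell$ is $\sum_{j\le \ell}(2|A|)^j\le\sum_{j\le\ell}\binom{\ell}{j}(2|A|)^j=(2|A|+1)^\ell$.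

(c) Free moves do not change the area. If $x\beta y$ is changed to $x\delta y$, then $x\beta y$ is freely equal to $(x\,\beta\delta^{-1}x^{-1})\,x\delta y$, and $\beta\delta^{-1}$ is freely equal to a conjugate of some $r^{\pm1}$; so $\mathrm{Area}(x\beta y)\le\mathrm{Area}(x\delta y)+1$.
\end{proof}

Thus linear growth is the smallest possible behavior of $\mathrm{FL}_{\mathcal P}$, and it forces the Dehn function to be at most exponential. For $f,g:\mathbb N\to\mathbb N$ write $f\preceq g$ if there is $C>0$ with $f(n)\le C\,g(Cn+C)+Cn+C$ for all $n$. One says that $\mathrm{FL}_{\mathcal P}$ \emph{admits a linear upper bound} if $\mathrm{FL}_{\mathcal P}(n)\preceq n$; this holds exactly when $\mathrm{FL}_{\mathcal P}(n)\le C'n+C'$ for some $C'$.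

\subsection{The question}

In $\langle A\mid\ \rangle$ free reductions suffice, so $\mathrm{FL}(w)=|w|$. In $\mathbb Z^2=\langle a,b\mid aba^{-1}b^{-1}\rangle$ an application of the relator interchanges adjacent letters $a^{\pm1}$ and $b^{\pm1}$; one sorts the word without changing its length and then reduces it, so again $\mathrm{FL}(w)=|w|$. A group is \emph{polycyclic} if it has a finite chain of subgroups from $\{1\}$ to the whole group, each normal in the next with cyclic quotient, and \emph{virtually polycyclic} if it has a polycyclic subgroup of finite index. Such a chain gives a normal form generalizing $a^ib^j$, and it is natural to ask whether the conclusion for $\mathbb Z^2$ persists. This is Question~8.8 of \cite{duality}: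
\begin{quote}
\emph{Do the filling length functions of all finite presentations of polycyclic groups admit linear upper bounds?}
\end{quote}
The answer is known to be positive for all finite presentations of finitely generated nilpotent groups.

Beyond nilpotent groups, sorting fails. Take $M=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ and
\[
\Gamma_M=\mathbb Z^2\rtimes_M\mathbb Z=\langle a,b,t\mid ab=ba,\ tat^{-1}=a^2b,\ tbt^{-1}=ab\rangle .
\]
The word $t^nat^{-n}$ has length $2n+1$, but its normal form is $a^ib^j$ with $(i,j)^{\mathsf T}=M^n(1,0)^{\mathsf T}$, and $i\ge2^n$. Rewriting prefixes into normal form therefore produces exponentially long words. Moreover, for every $M\in GL_k(\mathbb Z)$ with an eigenvalue off the unit circle, $\mathbb Z^k\rtimes_M\mathbb Z$ has exponential Dehn function \cite{BG}. This might suggest a negative answer. On the other hand, by Lemma~\ref{lem:general} exponential area is exactly what linear filling length still permits: a loop may sweep out an exponential area slowly while staying short. We show that this is what happens.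

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $\Gamma$ be a virtually polycyclic group and $\mathcal P=\langle A\mid R\rangle$ any finite presentation of $\Gamma$. Then there is $C$ with $\mathrm{FL}_{\mathcal P}(n)\le Cn+C$ for all $n$. In particular $\mathrm{FL}_{\mathcal P}(n)\preceq n$, and the answer to the question is yes.
\end{theorem}

Virtually polycyclic groups are quasi-isometric to simply connected solvable Lie groups, and the proof uses nothing else about them.

\begin{theorem}\label{thm:QI}
\begin{enumerate}
\item[(a)] If a finitely presented group is quasi-isometric to some simply connected solvable Lie group, then each of its finite presentations $\mathcal P$ satisfies $\mathrm{FL}_{\mathcal P}(n)\le Cn+C$ for some $C$.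
\item[(b)] Let $L=V\rtimes\Sigma$, where $V$ is a simply connected solvable Lie group and $\Sigma$ is a connected semisimple Lie group with finite center. The conclusion of (a) holds for every uniform lattice in $L$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:moves}
In Theorems~\ref{thm:A} and~\ref{thm:QI} there is $C'$ such that every $w=_\Gamma1$ with $|w|\le n$ has a null-sequence consisting of words of length at most $Cn+C$ and having at most $e^{C'n+C'}$ moves. Hence the Dehn function is at most exponential. If $A\ne\emptyset$, then $\mathrm{FL}_{\mathcal P}(n)\ge n-1$, so the linear bound is optimal.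
\end{theorem}

Given the first two theorems, Theorem~\ref{thm:moves} is Lemma~\ref{lem:general} with $\ell=\lfloor Cn+C\rfloor$ and $C'=C\log(2|A|+1)$. By part (c) of that lemma, the groups $\mathbb Z^k\rtimes_M\mathbb Z$ above show that the exponential number of moves cannot be improved for the class of all polycyclic groups.

The core of the paper is a statement about Lie groups. Let $S$ be a connected Lie group with Lie algebra $\mathfrak s$. A left-invariant Riemannian metric on $S$ is determined by an inner product on $\mathfrak s$, with norm $\|\cdot\|$: the length of a piecewise smooth path $g(s)$ is $\int\|g^{-1}\dot g\|\,ds$. The metric is complete, and any two such metrics are bi-Lipschitz equivalent, so quasi-isometry to $S$ does not depend on the choice. With $d$ the distance and $|g|=d(1,g)$ we have $|gh|\le|g|+|h|$ and $|g^{-1}|=|g|$, and the path $s\mapsto g\exp(sv)$, $s\in[0,1]$, has length $\|v\|$.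

\begin{theorem}\label{thm:factor}
Let $S$ be a simply connected solvable Lie group with Lie algebra $\mathfrak s$ and a left-invariant Riemannian metric. Assume that $\operatorname{ad}(y)$ has only real eigenvalues for every $y\in\mathfrak s$. Then there are $k\ge1$, $C$ and continuous maps $v_1,\dots,v_k:S\to\mathfrak s$ such that for all $g\in S$
\[
g=\exp v_1(g)\cdots\exp v_k(g),\qquad \sum_{i=1}^k\|v_i(g)\|\le C(1+|g|).
\]
\end{theorem}

\subsection{The idea}

\begin{definition}\label{def:combing}
Let $X$ be a complete connected Riemannian manifold with base point $o$, and put $|x|=d(o,x)$. A \emph{continuous linear combing} of $X$ is a continuous map $c:X\times[0,k]\to X$, $(x,s)\mapsto c_x(s)$, such that each $c_x$ is a piecewise smooth path from $o$ to $x$ of length at most $C_0(1+|x|)$, where $k>0$ and $C_0$ are constants.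
\end{definition}

The factorization in Theorem~\ref{thm:factor} gives a continuous linear combing of $S$ with base point $1$: travel along the one-parameter subgroups in turn,
\begin{equation}\label{eq:combing}
c_g(i-1+s)=\exp v_1(g)\cdots\exp v_{i-1}(g)\,\exp(s\,v_i(g))\qquad(1\le i\le k,\ s\in[0,1]).
\end{equation}
The path $c_g$ has length $\sum_i\|v_i(g)\|$.

Let $z:[0,n]\to X$ be a loop at $o$ of length at most $n$. For $t\in[0,n]$ consider the loop that follows $c_{z(t)}$ from $o$ to $z(t)$ and then $z|_{[t,n]}$ back to $o$. It has length at most $C_0(1+n)+n$, it moves continuously with $t$, and it interpolates between $c_o$ followed by $z$ (at $t=0$) and the fixed loop $c_o$ (at $t=n$). This is a contraction through loops of linear length. The loops may move very fast as $t$ varies, since we do not ask that $c_x$ and $c_{x'}$ stay uniformly close when $d(x,x')\le1$ (the fellow-traveler property). Speed affects how many moves the discrete version needs, and filling length does not count moves.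

Section~\ref{sec:sol} writes down the combing for the Lie group containing $\Gamma_M$. Section~\ref{sec:null} turns the contraction into a null-sequence. Section~\ref{sec:lie} collects the Lie theory and two size estimates, Section~\ref{sec:factor} proves Theorem~\ref{thm:factor}, Section~\ref{sec:real} reduces arbitrary simply connected solvable groups to those with real eigenvalues, and Section~\ref{sec:final} assembles the proofs. Throughout, $C$ and $C'$ denote constants that depend only on the groups, presentations and metrics involved and may change from line to line. We use repeatedly the identity, valid in every Lie group,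
\begin{equation}\label{eq:conj}
\exp(a)\exp(b)\exp(-a)=\exp\big(e^{\operatorname{ad}a}\,b\big).
\end{equation}

\section{The combing of Sol}\label{sec:sol}

Let $S$ be the simply connected group whose Lie algebra has the orthonormal basis $H,X,Y$ with
\[
[H,X]=X,\qquad [H,Y]=-Y,\qquad [X,Y]=0 .
\]
Thus $S=\mathbb R^2\rtimes\mathbb R$, where $\exp(tH)$ acts on $\mathbb R^2=\exp(\mathbb RX+\mathbb RY)$ by $\operatorname{diag}(e^t,e^{-t})$, and every element is uniquely $g=\exp(tH)\exp(xX)\exp(yY)$ with $t,x,y$ continuous in $g$. The eigenvalues of $\operatorname{ad}(tH+xX+yY)$ are $0,t,-t$. The matrix $M$ of Section~\ref{sec:intro} satisfies $PMP^{-1}=\operatorname{diag}(\mu,\mu^{-1})$ for some $P\in GL_2(\mathbb R)$ and $\mu=(3+\sqrt5)/2$, so the subgroup generated by $P\mathbb Z^2$ and $\exp(\log\mu\cdot H)$ is a discrete cocompact copy of $\Gamma_M$.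

First we bound the coordinates in terms of $|g|$. Along a path $g=\exp(tH)\exp(v)$ with $v=xX+yY$,
\[
g^{-1}\dot g=\dot t\,e^{-\operatorname{ad}v}H+\dot v=\dot t\,H+(\dot x+\dot t x)X+(\dot y-\dot t y)Y,
\]
because $[v,H]=-xX+yY$ and $[v,[v,H]]=0$. At unit speed $|\dot t|\le1$, $|\dot x|\le1+|x|$ and $|\dot y|\le1+|y|$. Integrating along a minimizing geodesic from $1$ to $g$ gives
\begin{equation}\label{eq:sol-lower}
|t|\le|g|,\qquad \log(1+|x|)\le|g|,\qquad \log(1+|y|)\le|g| .
\end{equation}
The three-term factorization $\exp(tH)\exp(xX)\exp(yY)$ is continuous but costs $|t|+|x|+|y|$, which is too much when $|g|$ is comparable to $\log|x|$. The remedy is to climb in the direction $H$ to a height where the displacement $xX$ has bounded size, and to descend afterwards. Put $\tau=\log(1+|x|)$ and $\sigma=\log(1+|y|)$. By \eqref{eq:conj},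
\[
g=\exp(tH)\cdot\exp(\tau H)\exp\Big(\frac{x}{1+|x|}X\Big)\exp(-\tau H)\cdot\exp(-\sigma H)\exp\Big(\frac{y}{1+|y|}Y\Big)\exp(\sigma H).
\]
The seven exponents are continuous in $g$, and their norms add up to at most $|t|+2\tau+2\sigma+2\le5|g|+2$ by \eqref{eq:sol-lower}. This is Theorem~\ref{thm:factor} for Sol, with $k=7$.

The resulting combing \eqref{eq:combing} is not uniformly continuous. Let $\varepsilon>0$ and $g'=g\exp(\varepsilon X)$, so $d(g,g')\le\varepsilon$; the coordinates of $g'$ are $t,\ x+\varepsilon,\ y$. Since $c_g(5)=\exp(tH)\exp(xX)\exp(-\sigma H)$,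
\[
c_g(5)^{-1}c_{g'}(5)=\exp(\sigma H)\exp(\varepsilon X)\exp(-\sigma H)=\exp\big(\varepsilon(1+|y|)X\big),
\]
and by \eqref{eq:sol-lower} this element is at distance at least $\log(1+\varepsilon(1+|y|))$ from $1$. To keep $c_g(5)$ and $c_{g'}(5)$ within distance $1$ one needs $\varepsilon(1+|y|)\le e-1$, and $|y|$ can be exponential in $|g|$ because $|\exp(yY)|\le2\log(1+|y|)+1$. The contraction of a loop of length $n$ may therefore have to be cut into exponentially many steps.

Three features of the general case are invisible here. The quotient $S/\mathbb R^2=\mathbb R$ is replaced by a nilpotent group, the normal subgroup $\mathbb R^2$ is replaced by a nilpotent group not all of whose directions can be contracted by conjugation, and $\operatorname{ad}H$ need not be diagonalizable. These are treated in Section~\ref{sec:factor}.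

\section{From a combing to null-sequences}\label{sec:null}

A map $f:Y\to X$ between metric spaces is a \emph{quasi-isometry} if there is $\lambda\ge1$ such that
\begin{equation}\label{eq:qi}
\lambda^{-1}d(y,y')-\lambda\le d(f(y),f(y'))\le\lambda\,d(y,y')+\lambda
\end{equation}
for all $y,y'$, and every point of $X$ is within $\lambda$ of $f(Y)$. The existence of such a map is an equivalence relation. A group $\Gamma$ with finite generating set $A$ carries the word metric $d_A$, where $d_A(\gamma,\gamma')$ is the length of a shortest word representing $\gamma^{-1}\gamma'$; different finite generating sets give bi-Lipschitz equivalent metrics.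

\begin{proposition}\label{prop:null}
Let $X$ be a complete connected Riemannian manifold with a continuous linear combing, and let $\mathcal P=\langle A\mid R\rangle$ be a finite presentation of a group $\Gamma$ quasi-isometric to $X$. Then $\mathrm{FL}_{\mathcal P}(n)\le Cn+C$ for some $C$.
\end{proposition}

Continuity is the substance of the hypothesis. Minimizing geodesics from $o$ have linear length in every complete manifold, whereas a continuous combing is in particular a homotopy from the constant map to the identity and so exists only if $X$ is contractible.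

The relators enter the proof only through the following observation: short subwords can be exchanged for equal short subwords at bounded cost in length.

\begin{lemma}\label{lem:bounded}
Let $\Lambda\in\mathbb N$ and $\bar\Lambda=2\Lambda+\mathrm{FL}_{\mathcal P}(\Lambda)$. If $u=_\Gamma u'$ and $|u|+|u'|\le\Lambda$, then for all words $x,y$ there is a sequence of moves from $xuy$ to $xu'y$ through words of length at most $|x|+|y|+\bar\Lambda$.
\end{lemma}

\begin{proof}
Free expansions lead from $xuy$ to $x\,u u'^{-1}\,u'y$ through words of length at most $|x|+|y|+2\Lambda$. The word $uu'^{-1}$ represents $1$ and has length at most $\Lambda$; apply to this subword a null-sequence of words of length at most $\mathrm{FL}_{\mathcal P}(\Lambda)$. This number is finite because $A$ is finite.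
\end{proof}

We call the passage from $xuy$ to $xu'y$ a \emph{$\Lambda$-replacement}.

\begin{proof}[Proof of Proposition~\ref{prop:null}]
\emph{Step 1: translating points into group elements.} Let $f:\Gamma\to X$ be a quasi-isometry with constant $\lambda$. Redefining $f(1)$ as $o$ and adding the displacement to $\lambda$, we may assume $f(1)=o$. For $x\in X$ choose $\varphi(x)\in\Gamma$ with $d(f\varphi(x),x)\le\lambda$, taking $\varphi(o)=1$. Fix an integer $\kappa\ge\lambda(3\lambda+1)$. From \eqref{eq:qi}:
\begin{enumerate}
\item[(i)] $d(f(\gamma),f(\gamma a))\le2\lambda\le\kappa$ for $a\in A^{\pm1}$;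
\item[(ii)] if $d(x,x')\le1$, then $d(f\varphi(x),f\varphi(x'))\le2\lambda+1$, hence $d_A(\varphi(x),\varphi(x'))\le\lambda(3\lambda+1)\le\kappa$;
\item[(iii)] $d(f\varphi f(\gamma),f(\gamma))\le\lambda$, hence $d_A(\varphi f(\gamma),\gamma)\le2\lambda^2\le\kappa$.
\end{enumerate}
For $\gamma,\gamma'\in\Gamma$ fix a shortest word $\langle\gamma,\gamma'\rangle$ representing $\gamma^{-1}\gamma'$. It has length $d_A(\gamma,\gamma')$ and is empty if $\gamma=\gamma'$. Put $\Lambda=\max\{2\kappa^2+3\kappa+1,\ \lceil\kappa(C_0+2)\rceil\}$; note that $\Lambda\ge4\kappa$.

\emph{Step 2: translating paths into words.} For $x\in X$ the length of $c_x|_{[0,s]}$ is a continuous nondecreasing function of $s$. Choosing one parameter at which it takes each positive integer value in its range, and adding $0$ and $k$, we obtain a finite set $D_x\subset[0,k]$ with $|D_x|\le C_0(1+|x|)+2$ that cuts $c_x$ into pieces of length at most $1$. For a finite set $D=\{s_0<\dots<s_J\}$ with $D_x\subset D\subset[0,k]$ put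
\[
\omega(x,D)=\langle\varphi c_x(s_0),\varphi c_x(s_1)\rangle\cdots\langle\varphi c_x(s_{J-1}),\varphi c_x(s_J)\rangle .
\]
Consecutive points of $D$ lie in one piece, so each factor has length at most $\kappa$ by (ii), and $|\omega(x,D)|\le\kappa(|D|-1)$. The word represents $\varphi(o)^{-1}\varphi(x)=\varphi(x)$. Write $\omega(x)=\omega(x,D_x)$. The sets $D_x$ do not depend continuously on $x$, which is why we allow refinements $D$.

\emph{Step 3: comparing neighboring paths.} Suppose that $d(c_x(s),c_{x'}(s))\le1$ for all $s\in[0,k]$, and let $D=D_x\cup D_{x'}=\{s_0<\dots<s_J\}$. We claim that a sequence of $\Lambda$-replacements leads from $\omega(x)$ to $\omega(x')\langle\varphi(x'),\varphi(x)\rangle$, and that the word before and after each replacement has length at most $\kappa|D|$.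

First insert the points of $D\setminus D_x$ one at a time. Inserting $s$ between neighbors $s'<s''$ replaces $\langle\varphi c_x(s'),\varphi c_x(s'')\rangle$ by $\langle\varphi c_x(s'),\varphi c_x(s)\rangle\langle\varphi c_x(s),\varphi c_x(s'')\rangle$; the three parameters lie in one piece of $D_x$, so the three words have total length at most $3\kappa$. This leads to $\omega(x,D)$. Now view the two paths as the sides of a ladder with rungs $q_i=\langle\varphi c_{x'}(s_i),\varphi c_x(s_i)\rangle$. By (ii), $|q_i|\le\kappa$; the rung $q_0$ is empty because both paths start at $o$, and $q_J=\langle\varphi(x'),\varphi(x)\rangle$. For $i=0,\dots,J-1$ perform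
\[
q_i\,\langle\varphi c_x(s_i),\varphi c_x(s_{i+1})\rangle\ \longrightarrow\ \langle\varphi c_{x'}(s_i),\varphi c_{x'}(s_{i+1})\rangle\,q_{i+1}.
\]
Both sides represent $\varphi c_{x'}(s_i)^{-1}\varphi c_x(s_{i+1})$ and have length at most $2\kappa$. After $i$ steps the word consists of the first $i$ factors of $\omega(x',D)$, the rung $q_i$, and the last $J-i$ factors of $\omega(x,D)$, so its length is at most $\kappa(J+1)=\kappa|D|$. At the end we have $\omega(x',D)\,q_J$. Finally remove the points of $D\setminus D_{x'}$ one at a time, by the replacements of the first stage for $x'$ read backward. This proves the claim.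

\emph{Step 4: the null-sequence.} Let $w=a_1\cdots a_n=_\Gamma1$ with $n\ge1$, and let $\gamma_i\in\Gamma$ be the element represented by $a_1\cdots a_i$, so $\gamma_0=\gamma_n=1$. Let $z:[0,n]\to X$ be a loop at $o$ with $z(i)=f(\gamma_i)$ whose restriction to each $[i-1,i]$ is a minimizing geodesic; by (i) this geodesic has length at most $\kappa$, so $|z(t)|\le\kappa n$ for all $t$. The map $(t,s)\mapsto c_{z(t)}(s)$ is continuous on the compact set $[0,n]\times[0,k]$, hence uniformly continuous. So there is a partition $0=t_0<\dots<t_P=n$ containing all integers in $[0,n]$ such that, with $x_m=z(t_m)$,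
\[
d\big(c_{x_m}(s),c_{x_{m+1}}(s)\big)\le1\qquad\text{for all }s\in[0,k],\ 0\le m<P .
\]
This is the only use of continuity. The number $P$ depends on $w$ in an uncontrolled way and plays no part in the estimate below.

Let $i(m)=\lceil t_m\rceil$. As the partition contains the integers, $i(m+1)\in\{i(m),i(m)+1\}$. The discrete version of the loop ``$c_{z(t)}$ followed by $z|_{[t,n]}$'' is the word
\[
U_m=\omega(x_m)\ \langle\varphi(x_m),\gamma_{i(m)}\rangle\ a_{i(m)+1}\cdots a_n .
\]
The middle factor has length at most $\kappa^2+\kappa$. Indeed, $x_m$ is joined to $z(i(m))=f(\gamma_{i(m)})$ by a geodesic of length at most $\kappa$; cutting it into $\kappa$ pieces of length at most $1$ and using (ii) gives $d_A(\varphi(x_m),\varphi f(\gamma_{i(m)}))\le\kappa^2$, and (iii) adds $\kappa$.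

\emph{From $w$ to $U_0$ and from $U_P$ to the empty word.} Since $x_0=x_P=o$ and $\varphi(o)=1=\gamma_0=\gamma_n$, we have $U_0=\omega(o)\,w$ and $U_P=\omega(o)$. The word $\omega(o)$ represents $1$ and has length at most $\kappa(C_0+1)\le\Lambda$, so inserting and deleting it are $\Lambda$-replacements.

\emph{From $U_m$ to $U_{m+1}$.} Apply Step~3 to the prefix $\omega(x_m)$, changing it to $\omega(x_{m+1})\langle\varphi(x_{m+1}),\varphi(x_m)\rangle$. Then perform
\[
\langle\varphi(x_{m+1}),\varphi(x_m)\rangle\,\langle\varphi(x_m),\gamma_{i(m)}\rangle\,a_{i(m)+1}\cdots a_{i(m+1)}\ \longrightarrow\ \langle\varphi(x_{m+1}),\gamma_{i(m+1)}\rangle ,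
\]
where $a_{i(m)+1}\cdots a_{i(m+1)}$ is empty or a single letter. Both sides represent $\varphi(x_{m+1})^{-1}\gamma_{i(m+1)}$, and their total length is at most $(\kappa+\kappa^2+\kappa+1)+(\kappa^2+\kappa)\le\Lambda$. The result is $U_{m+1}$.

\emph{Lengths.} In Step~3 we have $|D|\le2C_0(1+\kappa n)+4$. By Lemma~\ref{lem:bounded}, every word in the resulting null-sequence has length at most $\kappa(2C_0(1+\kappa n)+4)+\kappa^2+\kappa+n+\bar\Lambda\le Cn+C$, with $C$ independent of $w$ and $n$.
\end{proof}

\section{Lie algebras, commutators and the size of logarithms}\label{sec:lie}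

Lie algebras are real and finite-dimensional. We write $(a,b)=aba^{-1}b^{-1}$ and use right-nested commutators and brackets,
\[
(a_1,\dots,a_j)=(a_1,(a_2,\dots,a_j)),\qquad [u_1,\dots,u_j]=[u_1,[u_2,\dots,u_j]],
\]
with $(a_1)=a_1$ and $[u_1]=u_1$.

\subsection{Solvable Lie algebras and groups}\label{ss:solv}

Let $\mathfrak g$ be a solvable Lie algebra. Its \emph{nilradical}, the largest nilpotent ideal, contains $[\mathfrak g,\mathfrak g]$. If $x$ lies in a nilpotent ideal $\mathfrak n$, then $\operatorname{ad}_{\mathfrak g}x$ is nilpotent, since it maps $\mathfrak g$ into $\mathfrak n$ and is nilpotent on $\mathfrak n$.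

A \emph{Cartan subalgebra} is a nilpotent subalgebra equal to its own normalizer; one always exists. Fix one, $\mathfrak h$. For an $\mathbb R$-linear map $\alpha:\mathfrak h\to\mathbb C$ let $\mathfrak g_\alpha$ be the set of $v\in\mathfrak g_{\mathbb C}=\mathfrak g\otimes\mathbb C$ with $(\operatorname{ad}x-\alpha(x))^{\dim\mathfrak g}v=0$ for all $x\in\mathfrak h$, and call $\alpha$ a \emph{weight} if $\mathfrak g_\alpha\neq0$. The standard facts are
\begin{equation}\label{eq:weights}
\mathfrak g_{\mathbb C}=\bigoplus_\alpha\mathfrak g_\alpha,\qquad \mathfrak g_0=\mathfrak h_{\mathbb C},\qquad[\mathfrak g_\alpha,\mathfrak g_\beta]\subset\mathfrak g_{\alpha+\beta}.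
\end{equation}
Complex conjugation maps $\mathfrak g_\alpha$ onto $\mathfrak g_{\bar\alpha}$. So $\bigoplus_{\alpha\ne0}\mathfrak g_\alpha$ is the complexification of the real subspace $W=\mathfrak g\cap\bigoplus_{\alpha\neq0}\mathfrak g_\alpha$. If $\alpha\ne0$, choose $x\in\mathfrak h$ with $\alpha(x)\neq0$; then $\operatorname{ad}x$ is invertible on $\mathfrak g_\alpha$, so $\mathfrak g_\alpha\subset[\mathfrak g,\mathfrak g]_{\mathbb C}$. Therefore
\begin{equation}\label{eq:W}
\mathfrak g=\mathfrak h\oplus W,\qquad[\mathfrak h,W]\subset W,\qquad W\subset[\mathfrak g,\mathfrak g].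
\end{equation}

We use two further theorems.
\begin{itemize}
\item[(F1)] In a simply connected solvable Lie group, connected Lie subgroups are closed and simply connected \cite[Theorem~3.18.12]{Var}.
\item[(F2)] (Ado.) A finite-dimensional real Lie algebra has a faithful finite-dimensional representation in which the largest nilpotent ideal acts by nilpotent operators \cite[I, \S7.3, Theorem~3]{Bou}.
\end{itemize}

\subsection{Nilpotent groups}\label{ss:nil}

Let $\mathfrak n$ be a nilpotent Lie algebra and $N$ its simply connected group. Put $\gamma_1=\mathfrak n$ and $\gamma_{j+1}=[\mathfrak n,\gamma_j]$; we write $\gamma_j(\mathfrak n)$ when the algebra must be named. Then $[\gamma_a,\gamma_b]\subset\gamma_{a+b}$, and $\gamma_{c+1}=0$, where $c$ is the nilpotency class. The map $\exp:\mathfrak n\to N$ is a diffeomorphism, with inverse $\log$.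

In formal power series in noncommuting variables write $\log(e^{z_1}\cdots e^{z_n})=\sum_{d\ge1}P_d$ with $P_d=\sum_Ic_I\,z_{i_1}\cdots z_{i_d}$ homogeneous of degree $d$, the sum running over $I=(i_1,\dots,i_d)$; thus $P_1=z_1+\dots+z_n$. The Baker--Campbell--Hausdorff theorem says that each $P_d$ is a Lie polynomial and that $\log(\exp u_1\cdots\exp u_n)=\sum_{d\le c}P_d(u_1,\dots,u_n)$ for $u_i\in\mathfrak n$. The Dynkin--Specht--Wever theorem says that a homogeneous Lie polynomial $\sum_Ic_Iz_{i_1}\cdots z_{i_d}$ of degree $d$ equals $\frac1d\sum_Ic_I[z_{i_1},\dots,z_{i_d}]$. Together,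
\begin{equation}\label{eq:bch}
\log(\exp u_1\cdots\exp u_n)=\sum_{d\le c}\frac1d\sum_{I=(i_1,\dots,i_d)}c_I\,[u_{i_1},\dots,u_{i_d}].
\end{equation}
For $n=2$ this shows that the group law is polynomial in the coordinates $\log$, that $\log(\exp u\exp v)-u-v$ is a combination of brackets whose innermost bracket is $\pm[u,v]$, and that $\gamma_j(N)=\exp\gamma_j$ is a subgroup.

\begin{lemma}\label{lem:nil}
\begin{enumerate}
\item[(a)] $\log(\exp u_1,\dots,\exp u_j)\equiv[u_1,\dots,u_j]\pmod{\gamma_{j+1}}$ for $u_1,\dots,u_j\in\mathfrak n$.
\item[(b)] If $Y\subset\mathfrak n$ spans $\mathfrak n$ modulo $\gamma_2$, then $\gamma_j/\gamma_{j+1}$ has a basis consisting of images of brackets $[y_1,\dots,y_j]$ with $y_i\in Y$.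
\item[(c)] If $h,h'\in\gamma_j(N)$, then $\log(hh')\equiv\log h+\log h'$ and $\log(h^{-1}h')\equiv\log h'-\log h\pmod{\gamma_{j+1}}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on $j$; the case $j=1$ is trivial. Let $j\ge2$ and $v=\log(\exp u_2,\dots,\exp u_j)$, so $v\equiv[u_2,\dots,u_j]$ modulo $\gamma_j$ and $v\in\gamma_{j-1}$. By \eqref{eq:conj}, $(\exp u_1,\exp v)=\exp v'\exp(-v)$ with $v'=e^{\operatorname{ad}u_1}v\equiv v+[u_1,v]$ modulo $\gamma_{j+1}$. The logarithm of $\exp v'\exp(-v)$ is $v'-v$ plus brackets whose innermost bracket is $\pm[v',v]=\pm[v'-v,v]\in[\gamma_j,\gamma_{j-1}]\subset\gamma_{2j-1}\subset\gamma_{j+1}$. So it is congruent to $[u_1,v]\equiv[u_1,\dots,u_j]$ modulo $\gamma_{j+1}$.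

(b) The brackets $[x_1,\dots,x_j]$ with $x_i\in\mathfrak n$ span $\gamma_j$. The class of such a bracket modulo $\gamma_{j+1}$ is multilinear and vanishes if some $x_i$ lies in $\gamma_2$. So the brackets with entries in $Y$ span $\gamma_j/\gamma_{j+1}$, and a spanning set contains a basis.

(c) The difference $\log(hh')-\log h-\log h'$ lies in $[\gamma_j,\gamma_j]\subset\gamma_{2j}\subset\gamma_{j+1}$. The second congruence follows as $\log h^{-1}=-\log h$.
\end{proof}

\subsection{Two upper bounds for logarithms}

The construction in Section~\ref{sec:factor} produces a displacement of size $r$ at cost $|r|^{1/j}$ in the $j$-th layer of a nilpotent quotient, and at cost $\log(1+|r|)$ in a nilpotent normal subgroup. The next two lemmas play the role of \eqref{eq:sol-lower}: they show that these costs are at most linear in $|g|$.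

\begin{lemma}\label{lem:poly}
Let $N$ be a simply connected nilpotent Lie group with a left-invariant Riemannian metric and let $j\ge1$. For every $h\in N$ the image of $\log h$ in $\mathfrak n/\gamma_{j+1}$ has quotient norm at most $C(1+|h|)^j$.
\end{lemma}

\begin{proof}
Let $n=\lfloor|h|\rfloor+1\le1+|h|$. Cutting a minimizing geodesic from $1$ to $h$ into $n$ equal pieces gives $h=h_1\cdots h_n$ with $|h_i|\le1$. The closed unit ball is compact, so $u_i=\log h_i$ satisfies $\|u_i\|\le C_1$. In \eqref{eq:bch} the terms with $d>j$ lie in $\gamma_{j+1}$, so it suffices to bound the terms with $d\le j$. The point is that the coefficients $c_I$ are bounded independently of $n$. In $y=e^{z_1}\cdots e^{z_n}-1$ the monomial $z_1^{m_1}\cdots z_n^{m_n}$ has coefficient $1/(m_1!\cdots m_n!)$ and all other monomials have coefficient $0$; so all coefficients lie in $[0,1]$. The coefficient of a monomial of degree $d$ in $y^l$ is a sum over the $\binom{d-1}{l-1}$ ways to split it into $l$ nonempty subwords, each summand lying in $[0,1]$. From $\log(1+y)=\sum_{l\ge1}(-1)^{l+1}y^l/l$ we get $|c_I|\le\sum_l\binom{d-1}{l-1}=2^{d-1}$. If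 $\|[a,b]\|\le C_2\|a\|\|b\|$ on $\mathfrak n$, then each bracket of degree $d$ has norm at most $C_2^{d-1}C_1^d$, and there are $n^d$ indices $I$ of length $d$. The terms with $d\le j$ therefore have total norm at most $Cn^j$.
\end{proof}

\begin{lemma}\label{lem:exp}
Let $S$ be a simply connected solvable Lie group with a left-invariant Riemannian metric, and let $\mathfrak e$ be a subspace of the nilradical of $\mathfrak s$. Then $\|x\|\le Ce^{C|\exp x|}$ for all $x\in\mathfrak e$, where $|\cdot|$ is measured in $S$.
\end{lemma}

\begin{proof}
Let $\rho:\mathfrak s\to\mathfrak{gl}_m(\mathbb R)$ be as in (F2), and let $\hat\rho:S\to GL_m(\mathbb R)$ be the homomorphism with derivative $\rho$, which exists because $S$ is simply connected. Use the operator norm on matrices, and choose $C_1$ with $\|\rho(y)\|\le C_1\|y\|$. Along a unit-speed path $g(s)$ starting at $1$ we have $\frac{d}{ds}\hat\rho(g)=\hat\rho(g)\,\rho(g^{-1}\dot g)$, so $\|\frac{d}{ds}\hat\rho(g)\|\le C_1\|\hat\rho(g)\|$, and Gronwall's inequality gives $\|\hat\rho(g)\|\le e^{C_1|g|}$ for all $g\in S$. For $x\in\mathfrak e$ the matrix $\rho(x)$ is nilpotent and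 $\hat\rho(\exp x)=e^{\rho(x)}$, so the logarithm series terminates:
\[
\rho(x)=\sum_{l=1}^{m-1}\frac{(-1)^{l+1}}{l}\big(\hat\rho(\exp x)-1\big)^l,\qquad \|\rho(x)\|\le m\big(1+e^{C_1|\exp x|}\big)^m .
\]
Since $\rho$ is linear and injective, $\|x\|\le C\|\rho(x)\|$.
\end{proof}

\section{The continuous factorization}\label{sec:factor}

In this section $S$ is as in Theorem~\ref{thm:factor}. Call a map $p:S\to S$ \emph{efficient} if there are $k\ge1$, $C$ and continuous maps $v_1,\dots,v_k:S\to\mathfrak s$ with $p(g)=\exp v_1(g)\cdots\exp v_k(g)$ and $\sum_i\|v_i(g)\|\le C(1+|g|)$ for all $g$. The theorem says that the identity map is efficient. Directly from the definition: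
\begin{itemize}
\item[(E1)] pointwise products, inverses and commutators of finitely many efficient maps are efficient, and so is the constant map $\exp x$ for each $x\in\mathfrak s$;
\item[(E2)] an efficient map $p$ is continuous and satisfies $|p(g)|\le C(1+|g|)$.
\end{itemize}

\subsection{Splitting $S$ into a polynomial and an exponential part}

Let $\mathfrak h$ be a Cartan subalgebra of $\mathfrak s$. The values of a weight are eigenvalues of operators $\operatorname{ad}x$, so by hypothesis all weights are real. Each space in \eqref{eq:weights} is then stable under conjugation, and we obtain a real decomposition $\mathfrak s=\bigoplus_\alpha\mathfrak s_\alpha$ with $\mathfrak s_0=\mathfrak h$ and $W=\bigoplus_{\alpha\ne0}\mathfrak s_\alpha$. As in Sol, directions in $\mathfrak s_\alpha$ with $\alpha\ne0$ can be contracted by conjugation. One might hope to treat $W$ in this way and $\mathfrak h$ as an undistorted nilpotent algebra. The following example shows that the dividing line lies elsewhere.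

\begin{example}\label{ex:heis}
Let $\mathfrak s$ have the orthonormal basis $H,X,Y,Z$ with nonzero brackets $[H,X]=X$, $[H,Y]=-Y$, $[X,Y]=Z$. Then $\mathfrak h=\mathbb RH+\mathbb RZ$ is an abelian Cartan subalgebra and $W=\mathbb RX+\mathbb RY$. The element $Z$ is central, so conjugation does not contract it. Nevertheless $\exp(rZ)=(\exp rX,\exp Y)$ by Lemma~\ref{lem:nil}(a) in the Heisenberg group, and $|\exp(rX)|\le2\log(1+|r|)+1$ as in Section~\ref{sec:sol}, so $|\exp(rZ)|\le4\log(1+|r|)+4$. A factor $\exp(rZ)$ costs $|r|$ and is not affordable. The direction $Z\in\mathfrak h$ must be treated together with $W$.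
\end{example}

Accordingly, let $\mathfrak e$ be the subalgebra generated by $W$. It is an ideal: $[W,\mathfrak e]\subset\mathfrak e$ by definition, the derivations $\operatorname{ad}x$ with $x\in\mathfrak h$ preserve $W$ and hence $\mathfrak e$, and $\mathfrak s=\mathfrak h+W$ by \eqref{eq:W}. It lies in $[\mathfrak s,\mathfrak s]$, hence in the nilradical because $\mathfrak s$ is solvable; so $\mathfrak e$ is nilpotent. The quotient $\mathfrak q=\mathfrak s/\mathfrak e$ is a quotient of $\mathfrak h$, so it is nilpotent as well. By (F1) the connected normal subgroup $E$ with Lie algebra $\mathfrak e$ is closed and simply connected. The group $Q=S/E$ is simply connected, because $S$ is simply connected and $E$ is connected, and it is nilpotent. So Section~\ref{ss:nil} applies to both $E$ and $Q$. Let $\pi:S\to Q$ be the projection and give $Q$ the left-invariant metric defined by the quotient norm on $\mathfrak q$. Then $\pi$ does not increase lengths of paths, so $|\pi(g)|\le|g|$.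

\subsection{The quotient $Q$}

In $Q$ the straight path $s\mapsto\exp(s\log h)$ is too long. In the Heisenberg group, for instance, $\exp(rZ)=(\exp(\operatorname{sgn}(r)|r|^{1/2}X),\exp(|r|^{1/2}Y))$ has distance at most $4|r|^{1/2}$ from $1$ when $\|X\|=\|Y\|=1$. So we remove the layers $\gamma_j(\mathfrak q)/\gamma_{j+1}(\mathfrak q)$ one at a time using $j$-fold commutators, spreading the coefficient $r$ evenly over the $j$ entries; the function $\operatorname{sgn}(r)|r|^{1/j}$ takes care of the sign and is continuous at $0$.

\begin{proposition}\label{prop:Q}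
There is an efficient map $p:S\to S$ with $p(g)^{-1}g\in E$ for all $g\in S$.
\end{proposition}

\begin{proof}
Let $c$ be the class of $\mathfrak q$. Fix a basis of $\mathfrak q$ and a lift $\tilde y\in\mathfrak s$ of each basis vector $y$. By Lemma~\ref{lem:nil}(b) choose for each $j\le c$ a finite set $B_j$ of brackets $b=[y_1,\dots,y_j]$ of basis vectors whose images form a basis of $\gamma_j(\mathfrak q)/\gamma_{j+1}(\mathfrak q)$. For $b\in B_j$ and $r\in\mathbb R$ put
\[
w_b(r)=\Big(\exp\big(\operatorname{sgn}(r)|r|^{1/j}\tilde y_1\big),\ \exp\big(|r|^{1/j}\tilde y_2\big),\ \dots,\ \exp\big(|r|^{1/j}\tilde y_j\big)\Big)\in S .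
\]
By Lemma~\ref{lem:nil}(a) in $Q$ and multilinearity, $\log\pi(w_b(r))\equiv rb$ modulo $\gamma_{j+1}(\mathfrak q)$. If $r:S\to\mathbb R$ is continuous and $|r(g)|\le C(1+|g|)^j$, then each entry of the commutator is an efficient map of $g$, so $g\mapsto w_b(r(g))$ is efficient by (E1).

We construct efficient maps $p_1,\dots,p_c$ such that $g_j=(p_1(g)\cdots p_{j-1}(g))^{-1}g$ satisfies $\pi(g_j)\in\gamma_j(Q)$ for $1\le j\le c+1$. For $j=1$ we have $g_1=g$ and nothing to prove. Suppose $p_1,\dots,p_{j-1}$ are constructed. By (E1) and (E2), $g_j$ is continuous in $g$ and $|g_j|\le C(1+|g|)$. Write $\log\pi(g_j)\equiv\sum_{b\in B_j}r_b\,b$ modulo $\gamma_{j+1}(\mathfrak q)$. The coefficients $r_b$ are linear functions of $\log\pi(g_j)$, hence continuous in $g$, and Lemma~\ref{lem:poly} gives $|r_b|\le C(1+|\pi(g_j)|)^j\le C'(1+|g|)^j$. So $p_j(g)=\prod_{b\in B_j}w_b(r_b)$, taken in a fixed order, is efficient. By Lemma~\ref{lem:nil}(c), $\log\pi(p_j(g))\equiv\sum_br_bb$, and then $\log\pi(g_{j+1})=\log\big(\pi(p_j(g))^{-1}\pi(g_j)\big)\equiv0$ modulo $\gamma_{j+1}(\mathfrak q)$. Finally $\gamma_{c+1}(Q)=\{1\}$, so $p=p_1\cdots p_c$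 works.
\end{proof}

The lifts $\tilde y$ satisfy the relations of $\mathfrak q$ only modulo $\mathfrak e$, so we have no formula for the remainder $u(g)=p(g)^{-1}g\in E$. All we know is $|u(g)|\le C(1+|g|)$ in the metric of $S$; by Lemma~\ref{lem:exp}, $\log u(g)$ is at most exponentially large. This suffices, because in $E$ every cost is logarithmic.

\subsection{The subgroup $E$}

Call a continuous map $F$ from $S$ to a finite-dimensional normed space \emph{at most exponential} if $\|F(g)\|\le Ce^{C|g|}$ for some $C$. The composition of such a map with a polynomial map is again at most exponential.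

\begin{lemma}\label{lem:contract}
Let $x\in\mathfrak s_\alpha$ with $\alpha\neq0$, and let $r:S\to\mathbb R$ be at most exponential. Then $g\mapsto\exp(r(g)x)$ is efficient.
\end{lemma}

\begin{proof}
Since $\alpha$ is a nonzero real linear form, there is $H\in\mathfrak h$ with $\alpha(H)=1$. For $r\in\mathbb R$ put $\tau=2\log(1+|r|)$. By \eqref{eq:conj},
\[
\exp(rx)=\exp(\tau H)\,\exp\big(r\,e^{-\tau\operatorname{ad}H}x\big)\,\exp(-\tau H).
\]
On $\mathfrak s_\alpha$ the operator $\nu=\operatorname{ad}H-1$ satisfies $\nu^{m}=0$ with $m=\dim\mathfrak s$. Hence $e^{-\tau\operatorname{ad}H}x=e^{-\tau}\sum_{l<m}(-\tau)^l\nu^lx/l!$ and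
\[
\big\|r\,e^{-\tau\operatorname{ad}H}x\big\|\le C\,|r|\,e^{-\tau}(1+\tau)^{m}=C\,\frac{|r|}{(1+|r|)^{2}}\,\big(1+2\log(1+|r|)\big)^{m}\le C'
\]
uniformly in $r$. (The factor $2$ in $\tau$, absent in Sol, absorbs the polynomial factor caused by $\nu$.) The three exponents are continuous in $r$ and have total norm at most $4\|H\|\log(1+|r|)+C'$. For $r=r(g)$ at most exponential this is at most $C(1+|g|)$.
\end{proof}

The existence of $H$ in this proof is the one place where real eigenvalues matter. The argument needs $H$ with $\operatorname{Re}\alpha(H)>0$, and this is impossible for a purely imaginary weight $\alpha\ne0$.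

\begin{proposition}\label{prop:E}
Let $u:S\to E$ be continuous with $|u(g)|\le C(1+|g|)$. Then $u$ is efficient.
\end{proposition}

\begin{proof}
As in Example~\ref{ex:heis}, we reach all of $E$ by commutators of elements $\exp x$ with $x$ of nonzero weight. This time the whole coefficient is placed on the first entry, where Lemma~\ref{lem:contract} makes it cheap.

Let $c'$ be the class of $\mathfrak e$, and fix a basis $Y$ of $W$ each of whose members lies in some $\mathfrak s_\alpha$ with $\alpha\ne0$. Since $W$ generates $\mathfrak e$, we have $\mathfrak e=W+[\mathfrak e,\mathfrak e]$. By Lemma~\ref{lem:nil}(b) choose for each $j\le c'$ a finite set $B_j'$ of brackets $b=[x_1,\dots,x_j]$ with $x_i\in Y$ whose images form a basis of $\gamma_j(\mathfrak e)/\gamma_{j+1}(\mathfrak e)$, and put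
\[
w_b'(r)=\big(\exp(rx_1),\exp x_2,\dots,\exp x_j\big)\in E\qquad(r\in\mathbb R).
\]
By Lemma~\ref{lem:nil}(a), $\log w_b'(r)\equiv rb$ modulo $\gamma_{j+1}(\mathfrak e)$; by \eqref{eq:bch}, $\log w'_b(r)$ is a polynomial in $r$; and by Lemma~\ref{lem:contract} and (E1), $g\mapsto w'_b(r(g))$ is efficient whenever $r$ is at most exponential.

We define maps $u_j:S\to\gamma_j(E)$, $1\le j\le c'+1$, with $\log u_j$ at most exponential. Take $u_1=u$; Lemma~\ref{lem:exp} and the hypothesis give $\|\log u(g)\|\le Ce^{C|u(g)|}\le C'e^{C'|g|}$. Given $u_j$, write $\log u_j\equiv\sum_{b\in B'_j}r_b\,b$ modulo $\gamma_{j+1}(\mathfrak e)$ and put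
\[
p_j'=\prod_{b\in B_j'}w_b'(r_b),\qquad u_{j+1}=p_j'^{-1}u_j .
\]
The $r_b$ are linear functions of $\log u_j$, hence at most exponential, so $p'_j$ is efficient. By Lemma~\ref{lem:nil}(c), $\log p_j'\equiv\sum_br_bb\equiv\log u_j$ and $\log u_{j+1}\equiv0$ modulo $\gamma_{j+1}(\mathfrak e)$. As the group law of $E$ is polynomial in logarithmic coordinates, $\log u_{j+1}$ is a fixed polynomial in $\log u_j$, hence at most exponential. Since $\gamma_{c'+1}(E)=\{1\}$, we have $u=p_1'\cdots p_{c'}'$, which is efficient by (E1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:factor}]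
Let $p$ be as in Proposition~\ref{prop:Q} and $u(g)=p(g)^{-1}g\in E$. By (E2), $u$ is continuous and $|u(g)|\le|p(g)|+|g|\le C(1+|g|)$. So $u$ is efficient by Proposition~\ref{prop:E}, and $g=p(g)u(g)$ is an efficient function of $g$ by (E1). Empty products are read as the constant map $\exp0$, so $k\geq1$.
\end{proof}

Simple connectivity was used to have logarithms on $Q$ and $E$ and to integrate $\rho$. It cannot be dropped: the combing \eqref{eq:combing} contracts $S$, so the conclusion fails for the circle group.

\section{Reduction to real eigenvalues}\label{sec:real}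

Proposition~\ref{prop:null} depends only on the geometry of $X$, so we may change the group structure as long as we keep the metric. The model case is the following.

\begin{example}\label{ex:euclid}
Let $\mathfrak g$ have basis $H,X,Y$ with $[H,X]=Y$, $[H,Y]=-X$, $[X,Y]=0$, so that $G=\mathbb R^2\rtimes\mathbb R$ with $\mathbb R$ acting by rotations. With $\mathfrak h=\mathbb RH$ the weights take the values $0,\pm i$ on $H$. The operators $e^{-\tau\operatorname{ad}H}$ are rotations of $W=\mathbb RX+\mathbb RY$ and contract nothing, so the proof of Lemma~\ref{lem:contract} breaks down. Adjoin the circle $T=\{e^{\tau\operatorname{ad}H}\}$ of automorphisms, with generator $D=\operatorname{ad}H$, and form $\mathfrak g\rtimes\mathbb RD$. There $[H-D,X]=Y-Y=0$ and $[H-D,Y]=-X+X=0$, so $H-D,X,Y$ span an abelian subalgebra $\mathfrak s$. The proposition below shows that $G$ is isometric to $S=\mathbb R^3$ for suitable left-invariant metrics. In $\mathfrak s$ the plane spanned by $X,Y$ has weight $0$ and belongs to the polynomial part.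
\end{example}

In general we subtract from each $\operatorname{ad}x$, $x\in\mathfrak h$, the imaginary parts of its eigenvalues. The operator to be subtracted is a derivation, usually not an inner one, so we enlarge $G$ by a group of automorphisms; this group must be compact in order to preserve a metric.

\begin{proposition}\label{prop:real}
Let $G$ be a simply connected solvable Lie group. There are a Lie group $L=G\rtimes T$, with $T$ a compact torus, and a closed simply connected solvable subgroup $S\subset L$ such that $G$ and $S$ both act simply transitively on $L/T$ and $\operatorname{ad}_{\mathfrak s}(y)$ has only real eigenvalues for every $y\in\mathfrak s$. Hence $G$ and $S$, with suitable left-invariant Riemannian metrics, are isometric.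
\end{proposition}

\begin{proof}
Let $\mathfrak h$, $\mathfrak g_\alpha$ and $W$ be as in Section~\ref{ss:solv}, and let $\mathfrak n$ be the nilradical of $\mathfrak g$. By \eqref{eq:W}, $W\subset[\mathfrak g,\mathfrak g]\subset\mathfrak n$ and $\mathfrak g=\mathfrak h+\mathfrak n$.

\emph{The derivations $\theta(x)$.} For $x\in\mathfrak h$ let $\theta(x)$ act on $\mathfrak g_\alpha$ as the scalar $i\operatorname{Im}\alpha(x)$. If $v\in\mathfrak g_\alpha$, then $\bar v\in\mathfrak g_{\bar\alpha}$ and $\theta(x)\bar v=-i\operatorname{Im}\alpha(x)\,\bar v=\overline{\theta(x)v}$; so $\theta(x)$ preserves $\mathfrak g$. If $v\in\mathfrak g_\alpha$ and $v'\in\mathfrak g_\beta$, then $[v,v']\in\mathfrak g_{\alpha+\beta}$, so $\theta(x)[v,v']=i\operatorname{Im}(\alpha+\beta)(x)[v,v']=[\theta(x)v,v']+[v,\theta(x)v']$; so $\theta(x)$ is a derivation. The $\theta(x)$ commute and depend linearly on $x$.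

\emph{The torus $T$.} The set $T_0=\{e^{\theta(x)}:x\in\mathfrak h\}$ is a connected group of automorphisms of $\mathfrak g$. It need not be closed (rotations of two planes at speeds with irrational ratio), so let $T$ be its closure in $GL(\mathfrak g)$. The operators on $\mathfrak g_{\mathbb C}$ that preserve $\mathfrak g$, act on each $\mathfrak g_\alpha$ by a scalar of modulus $1$, and act trivially on $\mathfrak g_0$ form a compact abelian group containing $T_0$, hence containing $T$. So $T$ is a compact connected abelian Lie group, that is, a torus. The automorphism group of $\mathfrak g$ is closed in $GL(\mathfrak g)$, so $T$ consists of automorphisms of $\mathfrak g$, and since $G$ is simply connected, $T$ acts smoothly on $G$ by automorphisms. Let $L=G\rtimes T$ with product $(g,\psi)(g',\psi')=(g\,\psi(g'),\psi\psi')$. Its Lie algebra is $\mathfrak l=\mathfrak g\oplus\mathfrak t$ with $[x+D,y+D']=[x,y]+Dy-D'x$, where $\mathfrak t\supset\theta(\mathfrak h)$ is the Lie algebra of $T$. For $\psi\in T$ and $D\in\mathfrak t$ the operators $\psi-1$ and $D$ kill $\mathfrak h$ and preserve $W$. Therefore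
\begin{equation}\label{eq:intoN}
(\psi-1)\mathfrak g\subset W\subset\mathfrak n,\qquad D\mathfrak g\subset W\subset\mathfrak n .
\end{equation}

\emph{The homomorphism $\Theta$.} If $x\in\mathfrak h\cap\mathfrak n$, then $\operatorname{ad}x$ is nilpotent, so $\alpha(x)=0$ for all weights and $\theta(x)=0$. Hence $\theta(x+y)=\theta(x)$ for $x\in\mathfrak h$, $y\in\mathfrak n$ is a well-defined linear map $\theta:\mathfrak g\to\mathfrak t$ vanishing on $\mathfrak n$. It is a homomorphism of Lie algebras because $\mathfrak t$ is abelian and $[\mathfrak g,\mathfrak g]\subset\mathfrak n$. Let $\Theta:G\to T$ be the homomorphism with derivative $\theta$. By \eqref{eq:intoN}, $\theta\circ\psi=\theta$ for $\psi\in T$; so $\Theta\circ\psi=\Theta$, both sides being homomorphisms of the connected group $G$ with the same derivative.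

\emph{The group $S$.} Put $S=\{(g,\Theta(g)^{-1}):g\in G\}$. For $g,g'\in G$ let $g''=g\cdot\Theta(g)^{-1}(g')$ and $g^*=\Theta(g)(g^{-1})$. By the invariance of $\Theta$ we have $\Theta(g'')=\Theta(g)\Theta(g')$ and $\Theta(g^*)=\Theta(g)^{-1}$, and since $T$ is abelian,
\[
(g,\Theta(g)^{-1})(g',\Theta(g')^{-1})=(g'',\Theta(g'')^{-1}),\qquad (g,\Theta(g)^{-1})^{-1}=(g^*,\Theta(g))=(g^*,\Theta(g^*)^{-1}).
\]
So $S$ is a subgroup. Being the graph of a smooth map $G\to T$, it is closed and diffeomorphic to $G$, hence simply connected. It is solvable because $L$ is. Let $o=T$ be the base point of $L/T$. The map $g\mapsto g\cdot o$ is a diffeomorphism $G\to L/T$, and $(g,\Theta(g)^{-1})\cdot o=g\cdot o$; so the orbit map $S\to L/T$ is a diffeomorphism too, and both groups act simply transitively. As $T$ is compact, averaging gives a $T$-invariant inner product on the tangent space at $o$, which extends to an $L$-invariant Riemannian metric on $L/T$. Its pullbacks under the two orbit maps are left-invariant metrics on $G$ and $S$, both isometric to $L/T$.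

\emph{Real eigenvalues.} The tangent space of the graph gives $\mathfrak s=\{x-\theta(x):x\in\mathfrak g\}$. It contains $\mathfrak n$, which is an ideal of $\mathfrak l$ by \eqref{eq:intoN}, and it is spanned by $\mathfrak n$ and $\mathfrak h'=\{x-\theta(x):x\in\mathfrak h\}$ because $\mathfrak g=\mathfrak h+\mathfrak n$. Also
\[
[x-\theta(x),y-\theta(y)]=[x,y]-\theta(x)y+\theta(y)x\in\mathfrak n ,
\]
so $\operatorname{ad}_{\mathfrak s}$ acts as $0$ on $\mathfrak s/\mathfrak n$. Let $x\in\mathfrak h$. On $\mathfrak n_{\mathbb C}$ the operator $\operatorname{ad}_{\mathfrak s}(x-\theta(x))$ equals $\operatorname{ad}x-\theta(x)$. We have $\mathfrak n_{\mathbb C}=\bigoplus_\alpha(\mathfrak n_{\mathbb C}\cap\mathfrak g_\alpha)$: choose $x_0\in\mathfrak h$ at which the weights take distinct values, so that the $\mathfrak g_\alpha$ are the generalized eigenspaces of $\operatorname{ad}x_0$, and note that $\mathfrak n_{\mathbb C}$ is $\operatorname{ad}x_0$-invariant. On $\mathfrak n_{\mathbb C}\cap\mathfrak g_\alpha$ the only eigenvalue of $\operatorname{ad}x-\theta(x)$ is $\alpha(x)-i\operatorname{Im}\alpha(x)=\operatorname{Re}\alpha(x)$.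 So $\operatorname{ad}_{\mathfrak s}(y)$ has real eigenvalues for $y\in\mathfrak h'$. For $y\in\mathfrak n$ it is nilpotent, $\mathfrak n$ being a nilpotent ideal of $\mathfrak s$. To pass to sums, use Lie's theorem: in a suitable basis of $\mathfrak s_{\mathbb C}$ all $\operatorname{ad}_{\mathfrak s}(y)$ are upper triangular, so their eigenvalues are the diagonal entries $\lambda_1(y),\dots,\lambda_m(y)$, which are $\mathbb R$-linear in $y\in\mathfrak s$. Each $\lambda_l$ is real on $\mathfrak h'$ and zero on $\mathfrak n$, hence real on $\mathfrak s$.
\end{proof}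

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:QI}}\label{sec:final}

A \emph{lattice} in a Lie group $G$ is a discrete subgroup $\Gamma$ such that $G/\Gamma$ carries a finite invariant measure; it is \emph{uniform} if $G/\Gamma$ is compact. We recall three facts.
\begin{itemize}
\item[(F3)] (Auslander, Mostow.) Every polycyclic group has a finite-index subgroup isomorphic to a lattice in a simply connected solvable Lie group, and every lattice in a solvable Lie group is uniform \cite[Theorems~4.28 and~3.1]{Rag}.
\item[(F4)] (\v{S}varc--Milnor.) Let $\Gamma$ act by isometries on a complete connected Riemannian manifold $X$, properly (each compact set meets only finitely many of its translates $\gamma\Omega$, counted by $\gamma$) and with compact quotient. Then $\Gamma$ is finitely generated and quasi-isometric to $X$; if $X$ is simply connected, $\Gamma$ is finitely presented. A finite-index subgroup of a finitely generated group is finitely generated and quasi-isometric to it.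
\item[(F5)] (Iwasawa decomposition.) A connected semisimple Lie group $\Sigma$ with finite center has a compact subgroup $K$ and a closed simply connected solvable subgroup $B$ (the product of the abelian and nilpotent factors of the decomposition) such that multiplication $K\times B\to\Sigma$ is a diffeomorphism. Finiteness of the center is what makes $K$ compact.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:QI}(a)]
Let $\Gamma$ be quasi-isometric to the simply connected solvable Lie group $G$, and let $\mathcal P$ be a finite presentation of $\Gamma$. Take $S$ as in Proposition~\ref{prop:real}. Since all left-invariant metrics on $G$ are bi-Lipschitz equivalent, $\Gamma$ is quasi-isometric to $S$. By Theorem~\ref{thm:factor}, formula \eqref{eq:combing} defines a continuous linear combing of $S$. Proposition~\ref{prop:null} gives $\mathrm{FL}_{\mathcal P}(n)\le Cn+C$.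
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By (F3), $\Gamma$ has a finite-index subgroup $\Gamma_0$ that is a uniform lattice in a simply connected solvable Lie group $G$. The action of $\Gamma_0$ on $G$ by left translations is isometric, has compact quotient, and is proper: if $\gamma\Omega\cap\Omega\neq\emptyset$ then $\gamma$ lies in the compact set $\Omega\Omega^{-1}$, which meets the discrete subgroup $\Gamma_0$ in a finite set. By (F4), $\Gamma_0$ and hence $\Gamma$ are quasi-isometric to $G$. Apply Theorem~\ref{thm:QI}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:QI}(b)]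
Let $K,B\subset\Sigma$ be as in (F5). Inverting the decomposition shows that multiplication $B\times K\to\Sigma$ is a diffeomorphism, and hence so is $(V\rtimes B)\times K\to L$. The group $G=V\rtimes B$ is simply connected and solvable, and the orbit map $G\to L/K$, $g\mapsto gK$, is a diffeomorphism. As $K$ is compact, $L/K$ carries an $L$-invariant Riemannian metric, whose pullback to $G$ is left-invariant. So $L/K$ is isometric to $G$ with a left-invariant metric; in particular it is complete and simply connected. Let $\Gamma$ be a uniform lattice in $L$. It acts on $L/K$ by isometries with compact quotient. The action is proper: the preimage $\tilde\Omega\subset L$ of a compact set $\Omega\subset L/K$ is compact because $K$ is, and $\gamma\Omega\cap\Omega\ne\emptyset$ forces $\gamma\in\tilde\Omega\tilde\Omega^{-1}$. By (F4), $\Gamma$ is finitely presented and quasi-isometric to $G$. Apply part (a).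
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bou}
Bourbaki, \emph{Lie}.

\bibitem{BG}
Bridson and Gersten, \emph{The optimal isoperimetric inequality for torus bundles over the circle}, 1996.

\bibitem{Rag}
Raghunathan, \emph{Discrete Subgroups of Lie Groups}.

\bibitem{duality}
\emph{Some duality conjectures for finite graphs and their group theoretic consequences},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak demo.\allowbreak remotlog.com/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak DD57E50F853FB78CFA9814E03BED743C/\allowbreak S0013091503000890a.pdf/\allowbreak some-duality-\allowbreak conjectures-\allowbreak for-finite-\allowbreak graphs-and-\allowbreak their-group-\allowbreak theoretic-\allowbreak consequences.pdf}.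

\bibitem{Var}
Varadarajan, \emph{Lie Groups, Lie Algebras and their Representations}.

\end{thebibliography}
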